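# Maximum hypergraphs without regular subgraphs, and the full star inside them

## The theorem and the words in it

**Theorem 1.** Let $n>r\ge 2$ be integers. Every $n$-vertex hypergraph with no $r$-regular subgraph and with the maximum number of edges contains a full star.

The question comes from "Maximum Hypergraphs Without Regular Subgraphs" (https://www.dmgt.uz.zgora.pl/publish/pdf.php?doi=1722), in the form "prove or disprove: if $n>r$, then every maximum hypergraph contains a full star". The answer is: proved. Here are the precise meanings of the words.

**Definition (hypergraph).** A hypergraph on $[n]=\{1,\dots,n\}$ is a family $\mathcal F$ of distinct nonempty subsets of $[n]$, called edges. The empty set is never an edge. The number of edges is $|\mathcal F|$.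

**Definition (regular subgraph).** A subgraph of $\mathcal F$ is a nonempty subfamily $\mathcal G\subseteq\mathcal F$. Its support $S$ is the union of its edges. It is $r$-regular if every vertex of $S$ lies in exactly $r$ edges of $\mathcal G$. We call $\mathcal F$ $r$-free if it has no $r$-regular subgraph.

The support need not be all of $[n]$. For example, $\{1\},\{2\},\{1,2\}$ form a $2$-regular subgraph with support $\{1,2\}$, and so do the three edges $\{1,2\},\{1,3\},\{2,3\}$ with support $\{1,2,3\}$. For $r=1$ every single edge is a $1$-regular subgraph, so we always take $r\ge2$.

**Definition (full star).** The full star at $v$ is the family of all $2^{n-1}$ subsets of $[n]$ that contain $v$. On $[3]$ the full star at $1$ is $\{1\},\{1,2\},\{1,3\},\{1,2,3\}$.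

I write short names for sets in examples, so $13$ means $\{1,3\}$. I also write $A\cup x$ for $A\cup\{x\}$, $A\setminus x$ for $A\setminus\{x\}$, and $A^c=[n]\setminus A$.

In the last two sections we also determine exactly for which $(n,r)$ the conclusion of Theorem 1 holds (Theorem 2) and describe all maximum families when $n>r$ (Proposition 2).

## The maximum, by complementary pairs

To say anything about maximum families we need the maximum. The upper bound below is quoted as known in the source; its proof is short, and its equality case starts everything else.

**Proposition 1.** Let $r\ge2$ and $n\ge1$. An $r$-free hypergraph on $[n]$ has at most $2^{n-1}+r-2$ edges. If $n>r$, this number is attained.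

*Upper bound.* Put $\mathcal F'=\mathcal F\cup\{\emptyset\}$. The $2^n$ subsets of $[n]$ split into $2^{n-1}$ complementary pairs $\{A,A^c\}$. Let $N_2$ and $N_0$ be the numbers of pairs with both, respectively no, members in $\mathcal F'$. Counting members of $\mathcal F'$ pair by pair,
$$N_2-N_0=|\mathcal F'|-2^{n-1}. \tag{1}$$
The two members of a complementary pair cover each vertex exactly once. So if $N_2\ge r$, the members of $r$ such pairs, with $\emptyset$ dropped if it occurs, cover each vertex exactly $r$ times: an $r$-regular subgraph with support $[n]$. Hence, if $\mathcal F$ is $r$-free, $N_2\le r-1$, and (1) gives $|\mathcal F|=|\mathcal F'|-1\le 2^{n-1}+(r-1)-1$.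

*Attainment for $n>r$.* Take the full star at $1$ together with the $r-2$ singletons $\{2\},\dots,\{r-1\}$. Suppose $\mathcal G$ is an $r$-regular subgraph with support $S$. If $1\notin S$, all degrees are at most $1<r$, which is impossible. So $1\in S$; let $A_1,\dots,A_r$ be the edges of $\mathcal G$ containing $1$. A vertex $v\in S\setminus 1$ has degree $r$, so it is missing from exactly one $A_i$ if $\{v\}\in\mathcal G$, and from none otherwise. Altogether there are at most $r-2$ incidences "$v$ is missing from $A_i$". Hence at least two of the $A_i$ miss nothing, that is, equal $S$. But the $A_i$ are distinct, a contradiction. $\square$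

## Two and three vertices by hand

Take $n=r=2$, just outside the theorem. The maximum is at most $2$ edges. The hypergraph $\{1\},\{2\}$ has two edges and is $2$-free since all degrees are $1$. It contains no full star. So the theorem fails here.

Take $n=3$, $r=2$, the smallest case of the theorem. The maximum is $4$. Let $\mathcal F$ be $2$-free with $4$ edges. Then $|\mathcal F'|=5$, so by (1) $N_2-N_0=1$; since $N_2\le1$, we get $N_2=1$ and $N_0=0$. So $\mathcal F'$ contains both members of one of the pairs
$$\{\emptyset,123\},\quad\{1,23\},\quad\{2,13\},\quad\{3,12\}$$
and exactly one member of each of the others.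

If the pair taken twice is $\{\emptyset,123\}$, then $\mathcal F$ consists of $123$ and one choice from each of the other three pairs. According to the number of singletons chosen, and up to renaming vertices:

- three singletons: $1,2,3,123$ is $2$-regular;
- two singletons: $1,2,12$ are all present and form a $2$-regular subgraph;
- one singleton: $1,12,13,123$, the full star at $1$;
- no singleton: $12,13,23$ is $2$-regular.

If the pair taken twice is, up to renaming, $\{1,23\}$, then $\emptyset\in\mathcal F'$ forces $123\notin\mathcal F$, and $\mathcal F$ is $1,23$ plus one of $2,13$ plus one of $3,12$. With $2,3$ we see $2,3,23$; with $2,12$ we see $1,2,12$; with $13,3$ we see $1,3,13$; with $13,12$ we see $12,13,23$. All are $2$-regular. So only full stars survive, as the theorem says.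

The lesson is to record, for each set, which members of its complementary pair are present.

## Positive, negative and double sets

From here to the end of the proof of Theorem 1, $n>r\ge2$ (so $n\ge3$), $\mathcal F$ is $r$-free with $|\mathcal F|=2^{n-1}+r-2$, and $\mathcal F'=\mathcal F\cup\{\emptyset\}$.

**Step 1: rigidity.** This step turns maximality into a three-valued labelling of all subsets. By (1), $N_2-N_0=r-1$, and $N_2\le r-1$ by $r$-freeness. Hence
$$N_2=r-1,\qquad N_0=0.$$

**Definition (states).** A set $A\subseteq[n]$ is *double* if $A,A^c\in\mathcal F'$; *positive* if $A\in\mathcal F'$ and $A^c\notin\mathcal F'$; *negative* if $A\notin\mathcal F'$ and $A^c\in\mathcal F'$.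

As $N_0=0$, every set has exactly one state. A set is positive iff its complement is negative, and double iff its complement is double. Since $\emptyset\in\mathcal F'$, the set $\emptyset$ is never negative. The number of double pairs $\{A,A^c\}$ is $p:=r-1\le n-2$.

Running example: $n=4$, $r=3$, $\mathcal F$ the full star at $1$ plus $\{2\}$. It is maximum by Proposition 1. The double pairs are $\{\emptyset,1234\}$ and $\{2,134\}$. The other sets containing $1$ are positive, and the other sets missing $1$ are negative.

What we want is visible in these terms: $\mathcal F$ contains the full star at $c$ if and only if every set missing $c$ is negative or double, because this says that all complements of such sets lie in $\mathcal F'$.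

**Step 2: a cover principle.** This step replaces "no $r$-regular subgraph" by a statement about covers of small multiplicity, since double pairs can be used to raise the multiplicity.

**Lemma 1.** Let $1\le j\le r$. There is no $\mathcal A\subseteq\mathcal F'$ such that every vertex of $[n]$ lies in exactly $j$ members of $\mathcal A$ and $\mathcal A$ meets at most $j-1$ double pairs.

*Proof.* Otherwise at least $(r-1)-(j-1)=r-j$ double pairs are not met by $\mathcal A$. Add to $\mathcal A$ both members of $r-j$ of them. The added sets are new, and each added pair raises every degree by $1$. Dropping $\emptyset$, we get an $r$-regular subgraph on $[n]$. $\square$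

**Step 3: forbidden partitions.** This step extracts the only consequences of Lemma 1 that we use, those with $j=1$ and $j=2$. In (c), parts may be empty.

**Lemma 2.**
(a) $[n]$ has no partition into nonempty positive sets.
(b) $[n]$ has no partition into nonempty sets $X,Y,Z$ with $X,Y$ negative and $Z$ negative or double.
(c) Let $x\in[n]$. The following cannot both hold: there is a partition $U\sqcup V=[n]\setminus x$ with $U,V$ positive; and there is a partition $U'\sqcup V'=[n]\setminus x$ with $U'\cup x,\,V'\cup x\in\mathcal F'$, at most one of these two sets being double.

*Proof.* (a) Positive sets lie in $\mathcal F'$ and in no double pair. Such a partition covers each vertex once and meets $0$ double pairs; use Lemma 1 with $j=1$.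

(b) The sets $X^c,Y^c,Z^c$ lie in $\mathcal F'$ and are distinct, since $X,Y,Z$ are nonempty and disjoint. Each vertex lies in exactly one of $X,Y,Z$, hence in exactly two of the complements. Only $Z^c$ can be double. Use Lemma 1 with $j=2$.

(c) Consider $U,V,U'\cup x,V'\cup x$. Since $[n]\setminus x\neq\emptyset$, we have $U\ne V$ and $U'\neq V'$; and the first two sets miss $x$ while the last two contain it. So the four sets are distinct members of $\mathcal F'$. The vertex $x$ lies in the last two only; any other vertex lies in exactly one of $U,V$ and in exactly one of $U'\cup x,V'\cup x$. So the cover has multiplicity exactly $2$ and meets at most one double pair. Use Lemma 1 with $j=2$. $\square$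

## Connectivity of the cube, and the edges that obstruct it

The cube $2^J$ on a finite set $J$ is the graph whose vertices are the subsets of $J$, two being adjacent if they differ in exactly one element. Its dimension is $|J|$. For $\mathcal S\subseteq 2^J$, a boundary edge has one end in $\mathcal S$ and one end outside.

**Lemma 3.**
(a) If $|J|=j\ge1$, a nonempty proper subset of $2^J$ has at least $j$ boundary edges.
(b) Deleting fewer than $k$ vertices from a $k$-dimensional cube, $k\ge1$, leaves a connected graph.

*Proof.* Both by induction on the dimension. In dimension $1$, (a) holds because the single edge is a boundary edge, and (b) because nothing is deleted. In higher dimension, split the cube into two halves along one coordinate; the edges between the halves form a perfect matching.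

(a) Let $j\ge2$. If both halves contain vertices of $\mathcal S$ and vertices outside $\mathcal S$, there are at least $2(j-1)\ge j$ boundary edges inside the halves. If exactly one half is divided in this way, it has at least $j-1$ boundary edges inside. The other half is entirely in or entirely out, and the divided half has vertices of both kinds, so at least one matching edge is a boundary edge. If neither half is divided, one is in $\mathcal S$ and the other out, and all $2^{j-1}\ge j$ matching edges are boundary edges.

(b) Let $k\ge2$. If both halves contain deleted vertices, each contains at most $k-2$ of them and stays connected by induction. At most $k-1<2^{k-1}$ matching edges lose an end, so one survives and joins the halves. If one half has no deleted vertex, it is connected, and every surviving vertex of the other half is matched to a vertex of it. $\square$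

Here is a first attempt at Theorem 1. Suppose we have found a vertex $c$ with $\{c\}$ positive. The sets missing $c$ form a cube of dimension $n-1$. Each complementary pair has exactly one member there, so exactly $p\le n-2$ vertices of this cube are double. By Lemma 3(b) the non-double ones form a connected graph. If no cube edge joined a positive set to a negative set, all of them would have the same state. Since $[n]\setminus c$ is negative, that state would be "negative", and $\mathcal F$ would contain the full star at $c$.

The number of double sets is just small enough. With $n=r=3$ take
$$\mathcal F_1=\{1,12,13,2,3\}.$$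
It is $3$-free with $5=2^2+3-2$ edges: only vertex $1$ has degree $3$ or more, so a $3$-regular subgraph would have support $\{1\}$, and only one edge lies inside $\{1\}$. Missing $1$ we find: $\emptyset$ positive, $2$ and $3$ double, $23$ negative. The two double sets separate the square, and $\mathcal F_1$ contains no full star since $123\notin\mathcal F_1$.

The attempt stops at the edges joining a positive $U$ to a negative $U\cup x$. Put $V=[n]\setminus(U\cup x)=(U\cup x)^c$. The situation says that $U$ and $V$ are both positive and partition $[n]\setminus x$. Lemma 1 speaks only about covers of all of $[n]$, and here $x$ is uncovered. Nothing forbids this outright. Again with $n=r=3$, take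
$$\mathcal F_2=\{1,2,3,12,123\}.$$
It has $5$ edges. Vertex $3$ has degree $2$, so a $3$-regular subgraph would avoid $3$ and hence $123$; then vertices $1$ and $2$ have degree at most $2$. So $\mathcal F_2$ is $3$-free and maximum. It has no full star, since $13,23\notin\mathcal F_2$ and every full star on $[3]$ contains one of these. Its double pairs are $\{\emptyset,123\}$ and $\{3,12\}$; $1,2$ are positive; $13,23$ are negative. So $\{1\}$–$\{1,3\}$ is a positive–negative edge. Any argument against such edges has to use $n>r$.

The way out is not to forbid these edges but to price them. In $\mathcal F_2$, the direction $3$ that carries the positive–negative edge also carries an edge $\emptyset$–$\{3\}$ with both ends double. We show that this always happens, with multiplicity: positive–negative edges in direction $x$ are no more numerous than double–double edges in direction $x$. Double–double edges in many directions require many double sets, and there are only $r-1\le n-2$ double pairs to spend.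

## Positive–negative edges are paid for by double ones

For $x\in[n]$ consider the unordered partitions $\{U,V\}$ of $[n]\setminus x$ into two parts, possibly empty. Let
$$m_x=\#\{\{U,V\}:U,V\text{ positive}\},\qquad q_x=\#\{\{U,V\}:U,\ V,\ U\cup x,\ V\cup x\text{ all double}\}.$$
In the running example, $q_2=1$, from $\{\emptyset,134\}$, while $q_1=q_3=q_4=0$ and all $m_x=0$. In $\mathcal F_2$, $m_3=1$ from $\{1,2\}$ and $q_3=1$ from $\{\emptyset,12\}$.

**Step 4: the price.** This step proves the inequality by looking for $r$-regular subgraphs whose support is $[n]\setminus x$, not $[n]$.

**Lemma 4.** $m_x\le q_x$ for every $x\in[n]$.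

*Proof.* We may assume $m_x\ge1$. Call $\{U,V\}$ *complete* if $U,V\in\mathcal F'$. At most $r-1$ partitions are complete: otherwise the members of $r$ complete partitions, with $\emptyset$ dropped, are distinct edges forming an $r$-regular subgraph with support $[n]\setminus x$.

To $\{U,V\}$ assign the complementary pairs $P_1=\{U,V\cup x\}$ and $P_2=\{V,U\cup x\}$. Every complementary pair of $[n]$ arises exactly once in this way: its member missing $x$ is a part of exactly one partition. Both $P_1,P_2$ are double pairs exactly when $\{U,V\}$ is counted by $q_x$. Let $s$ be the number of partitions for which exactly one of $P_1,P_2$ is double. Counting double pairs,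
$$r-1=s+2q_x.$$
Now find complete partitions.

- If both $P_1,P_2$ are double, then $U,V\in\mathcal F'$, so $\{U,V\}$ is complete. There are $q_x$ of these.
- If exactly one is double, say $P_1$, then $U,V\cup x\in\mathcal F'$. Suppose $V\notin\mathcal F'$. Since $N_0=0$, its complement $U\cup x$ is in $\mathcal F'$, and it is not double, while $V\cup x\in\mathcal F'$ is double. As $m_x\ge1$ provides a partition of $[n]\setminus x$ into two positive sets, this contradicts Lemma 2(c). So $V\in\mathcal F'$ and $\{U,V\}$ is complete. There are $s$ of these.
- If $U,V$ are both positive, $\{U,V\}$ is complete, and neither $P_1$ nor $P_2$ is double. There are $m_x$ of these.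

The three kinds are disjoint, so $r-1\ge q_x+s+m_x=(r-1)-q_x+m_x$. $\square$

## Singletons and one-way steps

**Step 5: sorting the vertices.** This step prepares the search for the centre $c$ and fixes the directions in which $m_x$ really counts positive–negative edges. Let $T,D,B$ be the sets of vertices $x$ with $\{x\}$ negative, double, positive respectively. Put
$$b=|B|,\qquad W=[n]\setminus B=T\cup D,\qquad w=|W|=n-b.$$
In the running example, $B=\{1\}$, $D=\{2\}$, $T=\{3,4\}$.

Since $n\ge3$, no singleton is the complement of another, so distinct $d\in D$ give distinct double pairs, and $|D|\le r-1\le n-2$. Also $W\ne\emptyset$, for otherwise all singletons are positive and partition $[n]$, against Lemma 2(a).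

**Lemma 5.**
(a) If $x\in W$ and $A\not\ni x$ is negative, then $A\cup x$ is not positive.
(b) Every nonempty $Y\subseteq T$ is negative.

*Proof.* (a) Let $A$ be negative and $A\cup x$ positive. Then $Z=(A\cup x)^c$ is negative. As $\emptyset$ is never negative, $A$ and $Z$ are nonempty. Thus $A,Z,\{x\}$ partition $[n]$, with $A,Z$ negative and $\{x\}$ negative or double, contradicting Lemma 2(b).

(b) Singletons of $T$ are negative by definition. It suffices to show: if $Y\subseteq T$ is nonempty and negative and $x\in T\setminus Y$, then $Y\cup x$ is negative. Put $Z=(Y\cup x)^c$. If $Z=\emptyset$, then $Y=\{x\}^c$ is positive because $\{x\}$ is negative, a contradiction. So $Z\neq\emptyset$. By Lemma 2(b) applied to $Y,\{x\},Z$, the set $Z$ is neither negative nor double. So $Z$ is positive and $Y\cup x$ is negative. $\square$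

So, adding an element of $W$, a set can pass directly from positive to negative but never from negative to positive.

## Some singleton is positive

**Step 6: $b\ge1$.** This step produces a candidate for the centre.

**Lemma 6.** $B\ne\emptyset$.

*Proof.* Suppose $b=0$, so $[n]=T\sqcup D$. Put $t=|T|=n-|D|\ge2$. Let $\emptyset\ne Y\subsetneq T$; such $Y$ exist. By Lemma 5(b), $Y$ and $T\setminus Y$ are negative, so $Y\cup D=(T\setminus Y)^c$ is positive. If $D=\emptyset$, then $Y$ is both negative and positive, a contradiction.

Let $D\neq\emptyset$. Add the elements of $D$ to $Y$ one at a time. The states go from negative to positive, and by Lemma 5(a) no single step goes from negative to positive. So some intermediate set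
$$A_Y=Y\cup D',\qquad \emptyset\ne D'\subsetneq D,$$
is double. (If $|D|=1$ there is no intermediate set, and we already have a contradiction.)

The $2^t-2$ sets $A_Y$ are distinct because $A_Y\cap T=Y$. Each has size at least $2$, and so has its complement $(T\setminus Y)\cup(D\setminus D')$. A double pair contains at most two of the $A_Y$, so there are at least $2^{t-1}-1$ double pairs containing no singleton. There are $|D|=n-t$ further double pairs that contain a singleton. Hence
$$(n-t)+2^{t-1}-1\le r-1\le n-2,$$
that is, $2^{t-1}\le t-1$, which is false. $\square$

## Columns

**Step 7: slicing the cube.** If $b$ is larger than $1$, only the directions in $W$ are one-way in the sense of Lemma 5(a). So we fix $c\in B$ and slice the cube of sets missing $c$ into smaller cubes $2^W$.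

**Definition (column).** For $X\subseteq B\setminus c$, the *column* $X$ is the cube $2^W$ in which each vertex $Z\subseteq W$ carries the state of the set $X\cup Z$. We say that column $X$ contains the set $X\cup Z$. Let
$$P_X=\{Z\subseteq W: X\cup Z\text{ is double}\}.$$
The column is *free* if $P_X=\emptyset$ and *hit* otherwise. It is *mixed* if it contains both a positive and a negative set.

There are $2^{b-1}\ge b$ columns. In $\mathcal F_2$, where $B=\{1,2\}$ and $W=\{3\}$, take $c=2$. Column $\emptyset$ consists of $\emptyset$ and $3$, both double: hit and not mixed. Column $\{1\}$ consists of $1$, positive, and $13$, negative: free and mixed. In the running example there is one column, with $P_\emptyset=\{\emptyset,\{2\}\}$; its other six sets are negative.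

Each complementary pair has exactly one member missing $c$, and that member lies in exactly one column. Therefore
$$\sum_X|P_X|=p=r-1\le n-2=w+b-2. \tag{2}$$

For $x\in W$, an *$x$-edge* of a column is a pair $(Z,Z\cup x)$ with $Z\subseteq W\setminus x$. Let $m_x(X)$ be the number of $x$-edges of column $X$ with one end positive and the other negative. Let $e_x(P_X)$ be the number of $x$-edges with both ends in $P_X$.

**Lemma 7.** For every $x\in W$,
$$\sum_Xm_x(X)=m_x\le q_x=\sum_Xe_x(P_X). \tag{3}$$

*Proof.* Let $\{U,V\}$ be a partition of $[n]\setminus x$. As $c\neq x$, exactly one part, say $U$, misses $c$. Then $U=X\cup Z$ with $X\subseteq B\setminus c$ and $Z\subseteq W\setminus x$, and $(Z,Z\cup x)$ is an $x$-edge of column $X$. This is a bijection between partitions of $[n]\setminus x$ and $x$-edges of columns. We have $(U\cup x)^c=V$ and $U^c=V\cup x$.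

By Lemma 5(a), a positive–negative $x$-edge has its lower end positive. So it is one with $U$ positive and $U\cup x$ negative, that is, with $U$ and $V$ both positive. This gives $\sum_Xm_x(X)=m_x$.

Next, $U$ and $V\cup x$ are double together, and so are $U\cup x$ and $V$. So $U,U\cup x$ are both double iff all of $U,V,U\cup x,V\cup x$ are. This gives $\sum_Xe_x(P_X)=q_x$. The inequality is Lemma 4. $\square$

**Step 8: free columns contain both signs.** This step shows that a column without double sets must pay for positive–negative edges.

**Lemma 8.** Every free column is mixed.

*Proof.* Suppose the column $X=\emptyset$ is free. It contains $\emptyset$, which is not negative and not double, hence positive. It contains all $\{x\}$, $x\in W$; none is double, so $D=\emptyset$ and $W=T\neq\emptyset$, and it contains a negative singleton.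

Suppose $X\ne\emptyset$ is free. If $X\cup W$ were positive, then together with the positive singletons of $B\setminus X$ (nonempty, as it contains $c$) it would partition $[n]$ into positive sets, against Lemma 2(a). As $X\cup W$ is not double, it is negative. If $X$ were negative, then $X^c=(B\setminus X)\cup W$ would be positive and, with the positive singletons of $X$, would again contradict Lemma 2(a). As $X$ is not double, it is positive. $\square$

## Double edges in many directions need many double sets

**Step 9: projection.** This step bounds $p$ from below by the directions $x$ with $q_x\ge1$.

**Lemma 9.** Let $x_1,\dots,x_l\in W$ be distinct, $l\ge1$, with $q_{x_i}\ge1$ for all $i$. Let $N$ be the number of distinct pairs $(X,\ Z\setminus\{x_1,\dots,x_l\})$ with $Z\in P_X$. Then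
$$p\ge q_{x_1}+(l-1)+N.$$

*Proof.* Start from the $p$ pairs $(X,Z)$, $Z\in P_X$. Delete $x_1,\dots,x_l$ from the second entries successively, keeping at each stage the set of distinct pairs, called traces. When $x_i$ is deleted, two different traces become equal exactly if they are $(X,Z)$ and $(X,Z\cup x_i)$ with $x_i\notin Z$. So the number of traces drops by exactly the number of $x_i$-edges inside the current trace sets.

For $i=1$ the drop is $\sum_Xe_{x_1}(P_X)=q_{x_1}$. For $i\ge2$, some $P_X$ contains both ends of an $x_i$-edge, because $q_{x_i}\ge1$. After deletion of $x_1,\dots,x_{i-1}$ these ends still differ exactly in $x_i$, so the drop is at least $1$. In the end $N$ traces remain. $\square$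

In the running example with $l=1$, $x_1=2$: $P_\emptyset=\{\emptyset,\{2\}\}$ projects to $\{\emptyset\}$, so $N=1$, and $p=2=q_2+N$.

## A free column is too expensive

**Step 10: no free columns.** This step uses the boundary bound, Lemma 3(a), to show that even one free column costs more double pairs than exist.

**Lemma 10.** Every column is hit.

*Proof.* Suppose there are $g\ge1$ free columns and $h=2^{b-1}-g$ hit ones. For $x\in W$ put
$$M_x=\sum_{X\text{ free}}m_x(X)\le q_x,\qquad J=\{x\in W:M_x\ge1\},\qquad f=w-|J|;$$
the inequality is (3).

Let $X$ be free. All its states are positive or negative. If $x\in W\setminus J$, then $m_x(X)=0$, so the two ends of every $x$-edge have the same state. Thus the state of $X\cup Z$ depends only on $Z\cap J$. As the column is mixed by Lemma 8, it is nonconstant, so $J\neq\emptyset$. For each of the $2^f$ sets $Y\subseteq W\setminus J$, the subcube $\{Y\cup Z:Z\subseteq J\}$ carries the same nonconstant labelling. By Lemma 3(a), applied to its positive vertices, it has at least $|J|$ positive–negative edges. Hence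
$$\sum_{x\in J}m_x(X)\ge 2^f|J|.$$
Summing over the $g$ free columns, $\sum_{x\in J}M_x\ge g2^f|J|$. So some $y\in J$ has
$$q_y\ge M_y\ge g2^f\ge g(1+f)\ge g+f.$$

Apply Lemma 9 to all elements of $J$, with $x_1=y$; this is allowed since $q_x\ge M_x\ge1$ on $J$. Every hit column contributes at least one trace, so $N\ge h$. Thus
$$p\ge(g+f)+(|J|-1)+h=w+2^{b-1}-1\ge w+b-1,$$
contradicting (2). $\square$

The example $\mathcal F_2$ shows how tight this is: there $w=1$, $b=2$, and $p=2=w+b-1$, one more than (2) would permit.

## When every column is hit

**Step 11: few double traces in the unpaid directions.** This step sets up the connectivity argument in exactly those directions where positive–negative edges cannot occur. Let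
$$K=\{x\in W:q_x=0\},\qquad k=|K|,\qquad L=W\setminus K.$$
By (3), no column has a positive–negative $x$-edge with $x\in K$. Let $\lambda_X$ be the number of distinct traces $Z\cap K$ with $Z\in P_X$, and $\lambda=\sum_X\lambda_X$. In the running example, $K=\{3,4\}$, $L=\{2\}$, and $\lambda=1$.

By Lemma 10 every $\lambda_X\ge1$, so $\lambda\ge2^{b-1}\ge b$. Lemma 9 applied to all elements of $L$ has $N=\lambda$ and first term at least $1$; it gives $p\ge|L|+\lambda=w-k+\lambda$. If $L=\emptyset$, this is just $p=\lambda$. With (2), $w-k+\lambda\le w+b-2$, so
$$k\ge\lambda-b+2\ge2,\qquad \lambda_X\le\lambda-(2^{b-1}-1)\le\lambda-b+1\le k-1. \tag{4}$$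
The second chain uses that the other $2^{b-1}-1$ columns have at least one trace each.

**Step 12: no column is mixed.** This step carries out the connectivity argument in the directions of $K$, and pays for any change of state in the directions of $L$.

**Lemma 11.** No column is mixed.

*Proof.* Fix a column $X$. For $Y\subseteq L$ consider the $k$-dimensional subcube $\{Y\cup Z:Z\subseteq K\}$. If $Y\cup Z\in P_X$, then $Z$ is one of the $\lambda_X$ traces; so the subcube contains at most $\lambda_X\le k-1$ double vertices. By Lemma 3(b) the other vertices, which exist since $2^k>k-1$, induce a connected graph. No edge of it joins a positive to a negative set. So all non-double vertices of the subcube have one common state, which we call $\tau_X(Y)$.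

Suppose column $X$ is mixed. Then $\tau_X$ is nonconstant on $2^L$, so there are $y\in L$ and $Y\subseteq L\setminus y$ with $\tau_X(Y)\ne\tau_X(Y\cup y)$. For each $Z\subseteq K$ that is not a trace of $P_X$, both $Y\cup Z$ and $Y\cup Z\cup y$ are non-double, so this $y$-edge joins a positive and a negative set. By (3) and (4),
$$q_y\ge m_y(X)\ge2^k-\lambda_X\ge2^k-(k-1)\ge2^{k-1}.$$
Lemma 9 for all elements of $L$ with $x_1=y$ gives $p\ge2^{k-1}+(w-k-1)+\lambda$. With (2),
$$2^{k-1}-k\le b-1-\lambda\le-1,$$
contradicting $2^{k-1}\ge k$. $\square$

## The number of positive singletons is one

**Step 13: conclusion of the proof of Theorem 1.** All columns are hit (Lemma 10), none is mixed (Lemma 11), and $b\ge1$ (Lemma 6). This step excludes $b\ge2$ and reads off the star when $b=1$.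

*$b=2$ is impossible.* Let $B=\{c,a\}$. Column $\{a\}$ contains the positive set $\{a\}$. It also contains $\{a\}\cup W=\{c\}^c$, which is negative because $\{c\}$ is positive. So this column is mixed, a contradiction.

*$b\ge3$ is impossible.* Choose distinct $a,a'\in B\setminus c$. The columns $\{a\}$ and $\{a'\}$ contain the positive sets $\{a\}$ and $\{a'\}$ and are not mixed, so all their sets are positive or double. Each of the other $2^{b-1}-2$ columns is hit, so by (2)
$$|P_{\{a\}}|+|P_{\{a'\}}|\le p-(2^{b-1}-2)\le w+b-2^{b-1}\le w<2^w.$$
The number of $Z\subseteq W$ with $Z\in P_{\{a\}}$ or $W\setminus Z\in P_{\{a'\}}$ is at most the left side. So some $Z\subseteq W$ has $Z\notin P_{\{a\}}$ and $W\setminus Z\notin P_{\{a'\}}$. Then $\{a\}\cup Z$ and $\{a'\}\cup(W\setminus Z)$ are positive. Together with the positive singletons of $B\setminus\{a,a'\}$ they partition $[n]$, contradicting Lemma 2(a).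

*$b=1$.* Now $B=\{c\}$ and $W=[n]\setminus c$, and the only column is $X=\emptyset$. It is not mixed. If it contained no negative set, every $\{x\}$ with $x\in W$ would be double, since it is not positive either. Then $|D|=n-1>r-1$, a contradiction. So it contains a negative set, and hence no positive set. Every $Z\subseteq[n]\setminus c$ is negative or double, that is, $Z^c\in\mathcal F'$. These complements are exactly the sets containing $c$, and they are nonempty, so they all lie in $\mathcal F$. Thus $\mathcal F$ contains the full star at $c$. This proves Theorem 1. $\blacksquare$

## The exact range: $r<n$ or $r>2^{n-1}$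

**Theorem 2.** Let $r\ge2$, $n\ge1$. Every maximum $n$-vertex hypergraph without $r$-regular subgraphs contains a full star if and only if $r<n$ or $r>2^{n-1}$.

For $n=2$ this says that $r=2$ fails and $r\ge3$ works. For $n=3$: $r=2$ works, $r=3,4$ fail, $r\ge5$ works. The idea for the failing range is to remove $[n]$ from a full star and to compensate with one extra edge outside it, choosing the outside edges as small as possible.

*Proof.* If $r<n$, this is Theorem 1.

If $r>2^{n-1}$, the family of all $2^n-1$ nonempty sets has all degrees equal to $2^{n-1}<r$. So it is $r$-free. It is therefore the unique maximum, and it contains full stars.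

Let $n\le r\le2^{n-1}$. Then $n\ge2$, because $n=1$ would force $r\le1$. We construct a maximum family without a full star. Let $\mathcal E$ consist of $r-1\le2^{n-1}-1$ nonempty subsets of $\{2,\dots,n\}$ of smallest possible sizes; it then has the least total size among all families of $r-1$ distinct nonempty subsets of $\{2,\dots,n\}$. As $r-1\ge n-1$, $\mathcal E$ contains all singletons $\{2\},\dots,\{n\}$. Let
$$\mathcal F=\{A\ni1:A\ne[n]\}\cup\mathcal E,\qquad|\mathcal F|=(2^{n-1}-1)+(r-1)=2^{n-1}+r-2.$$
Every full star contains $[n]$, and $[n]\notin\mathcal F$, so $\mathcal F$ contains no full star. If $\mathcal F$ is $r$-free, it is maximum by Proposition 1.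

Suppose $\mathcal G$ is an $r$-regular subgraph with support $S$. If $1\notin S$, then $\mathcal G\subseteq\mathcal E$, and $|\mathcal E|<r$ makes degree $r$ impossible. So $1\in S$. Let $A_1,\dots,A_r$ be the edges of $\mathcal G$ containing $1$, let $\mathcal H=\mathcal G\cap\mathcal E$, and let $C_i=S\setminus A_i$. The $C_i$ are distinct subsets of $S\setminus1$. A vertex $v\in S\setminus1$ lies in $r-\#\{i:v\in C_i\}$ of the $A_i$ and has degree $r$, so
$$\sum_{i=1}^r1_{C_i}=\sum_{H\in\mathcal H}1_H,$$
where $1_C$ is the indicator function of $C$. Since the $C_i$ are distinct, at least $r-1$ of them are nonempty. By the choice of $\mathcal E$,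
$$\sum_i|C_i|\ \ge\ \sum_{E\in\mathcal E}|E|\ \ge\ \sum_{H\in\mathcal H}|H|\ =\ \sum_i|C_i|.$$
So equality holds throughout. If all $r$ sets $C_i$ were nonempty, omitting one would leave $r-1$ distinct nonempty subsets of $\{2,\dots,n\}$ of total size strictly smaller than $\sum_{E\in\mathcal E}|E|$, contradicting the choice of $\mathcal E$. So some $C_i=\emptyset$. Equality in the second place forces $\mathcal H=\mathcal E$, since all edges are nonempty. Hence $S$ contains $2,\dots,n$ as well as $1$, so $S=[n]$. Then $C_i=\emptyset$ means $A_i=[n]\notin\mathcal F$, a contradiction. $\blacksquare$

For $n=r=3$ the construction gives exactly $\mathcal F_1$, and for $n=r=2$ it gives $\{1\},\{2\}$. Since $n\le2^{n-1}$, the case $r=n$ always falls in the failing range, so in Theorem 1 the condition $n>r$ cannot be relaxed to $n\ge r$.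

## All extremal families for $n>r$

**Proposition 2.** Let $n>r\ge2$. A hypergraph $\mathcal F$ on $[n]$ is a maximum $r$-free hypergraph if and only if there is a vertex $v$ (necessarily unique) such that $\mathcal F$ is the full star at $v$ together with a family $\mathcal E$ of exactly $r-2$ nonempty subsets of $[n]\setminus v$ satisfying:

> $(\dagger)$ no $\mathcal H\subseteq\mathcal E$ satisfies $\displaystyle\sum_{H\in\mathcal H}1_H=\sum_{i=1}^r1_{C_i}$ with pairwise distinct (possibly empty) sets $C_1,\dots,C_r$.

*Proof.* By Theorem 1 and Proposition 1, a maximum family is the full star at some $v$ plus $(2^{n-1}+r-2)-2^{n-1}=r-2$ edges not containing $v$. Conversely, any family of this form has $2^{n-1}+r-2$ edges, so it is maximum as soon as it is $r$-free. It remains to show that such a family is $r$-free iff $(\dagger)$ holds.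

Let $\mathcal G$ be an $r$-regular subgraph with support $S$. Then $v\in S$, since otherwise $\mathcal G\subseteq\mathcal E$ while $|\mathcal E|<r$. Let $A_1,\dots,A_r$ be the edges of $\mathcal G$ through $v$, $C_i=S\setminus A_i$, and $\mathcal H=\mathcal G\cap\mathcal E$. The $C_i$ are distinct. On $S\setminus v$ the degree count from the proof of Theorem 2 gives $\sum_i1_{C_i}=\sum_{H\in\mathcal H}1_H$; at $v$ and outside $S$ both sides are $0$. So $(\dagger)$ is violated.

Conversely, let $\mathcal H,C_1,\dots,C_r$ violate $(\dagger)$, and put $S=\{v\}\cup\bigcup\mathcal H$. By the equation, each $C_i\subseteq\bigcup\mathcal H=S\setminus v$. The sets $S\setminus C_i$ are distinct and contain $v$, so they are edges of the star. Consider $\mathcal H\cup\{S\setminus C_i:1\le i\le r\}$. The vertex $v$ has degree $r$, and $u\in S\setminus v$ has degree $\#\{H\in\mathcal H:u\in H\}+r-\#\{i:u\in C_i\}=r$. This is an $r$-regular subgraph of $\mathcal F$ with support $S$.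

*Uniqueness of $v$.* Two full stars together contain $2^{n-1}+2^{n-2}$ edges. Since $2^{n-2}>n-3\ge r-2$, this exceeds $|\mathcal F|$. $\blacksquare$

For $r=2$ we have $\mathcal E=\emptyset$, and $(\dagger)$ holds because two distinct sets cannot both be empty. So for $n\ge3$ the maximum $2$-free families are exactly the full stars, in agreement with our hand computation. For $r=3$, $n\ge4$, we have $\mathcal E=\{H\}$. If $|H|\ge2$, split $H=H_1\sqcup H_2$ into nonempty parts; then $1_H=1_\emptyset+1_{H_1}+1_{H_2}$ violates $(\dagger)$. If $|H|=1$, a sum $1_{C_1}+1_{C_2}+1_{C_3}$ equal to $1_H$ would have two empty terms, and the choice $\mathcal H=\emptyset$ would require three, so $(\dagger)$ holds. Thus for $r=3$ the maximum families are exactly a full star at $v$ plus one singleton $\{u\}$, $u\ne v$, as in the running example.
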